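\title{Analytic billiards conjugate to a rigid rotation near a two-periodic orbit}

\begin{abstract}
Consider a planar billiard table bounded, near a two-periodic orbit, by the arcs $y=f(x)$ and $y=-f(x)$, where $f$ is even and $f(0)=-\frac12$. For each irrational $\alpha/2\pi$ there is exactly one formal power series $f$ for which the billiard map, composed with the reflection in the $x$-axis, is formally conjugate to the rotation by the angle $\alpha$. We prove that $f$ converges whenever $\alpha/2\pi$ satisfies the Brjuno condition, in particular whenever it is Diophantine, and that the conjugacy can then be chosen real-analytic. On each Diophantine class the radius of convergence is bounded below and $f$ depends continuously on $\alpha$. The proof is an iteration that doubles the order of the error at each step. Its key is a normalization of the conjugacy under which $f$ is recovered from averages over the invariant circles without shrinking the domain.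
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A billiard ball moves along straight segments inside a planar table and is reflected at the boundary so that the angle of incidence equals the angle of reflection. Suppose that the table has a two-periodic orbit of length $1$ that runs along the $y$-axis between the points $(0,\pm\frac12)$, that near $(0,-\frac12)$ the boundary is the graph $y=f(x)$ of an even function with $f(0)=-\frac12$, $f'(0)=0$, and that near $(0,\frac12)$ it is the mirror image $y=-f(x)$. The phase space is the cylinder $Z$ of pairs $(\sigma,\vartheta)$, where $\sigma$ is arclength on the boundary and $\vartheta$ is the angle between the outgoing ray and the tangent. The billiard map $\mathcal B:Z\to Z$ sends a reflection to the next one and preserves $\sin\vartheta\,d\vartheta\,d\sigma$. It exchanges the two ends of the orbit, so we fold the table: let $J$ be the map of $Z$ induced by the reflection $(x,y)\mapsto(x,-y)$ and put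
\[
T=J\circ\mathcal B .
\]
Then $T$ fixes the phase point $o$ with base point $(0,-\frac12)$ and $\vartheta=\pi/2$. We identify phase points over the lower arc with rays and measure $\vartheta$ from the tangent pointing to $+x$; the other choice is the coordinate change $\vartheta\mapsto\pi-\vartheta$.

Let $\rho$ be the rotation of the plane $\mathbb R^2=\{(u,v)\}$ by the angle $\alpha$. With $z=u+iv$ and $\lambda=e^{i\alpha}$ it reads $\rho(z,\bar z)=(\lambda z,\bar\lambda\bar z)$. We study the conjugacy equation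
\begin{equation}\label{eq:conj}
T\circ\chi=\chi\circ\rho ,
\end{equation}
in which the table is an unknown as well as the conjugacy. A \emph{real formal solution} of \eqref{eq:conj} is a pair $(f,\chi)$, where $f$ is a formal power series in $x^2$ with real coefficients and $f(0)=-\frac12$, and $\chi:(\mathbb R^2,0)\to(Z,o)$ is a real formal map germ with invertible linear part. For formal $f$ the map $T$ is the formal germ at $o$ given by the reflection law, which is written out in \eqref{eq:gen} below.

If $f=-\frac12+\kappa x^2+\cdots$, the linear part of $T$ at $o$ has determinant $1$ and trace $2(1-2\kappa)$ (Section~\ref{sec:scalar}). For $0<\kappa<1$ it is therefore conjugate to a rotation by an angle $\alpha$ with $\cos\alpha=1-2\kappa$. An analytic solution of \eqref{eq:conj} says much more: a neighborhood of $o$ is filled by the invariant closed curves $\chi(\{|z|=r\})$, and $T$ acts on all of them as the \emph{same} rotation. When \eqref{eq:conj} is solved degree by degree, one real obstruction appears in each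 odd degree $2k-1$, and the table has one free parameter to remove it, the coefficient of $x^{2k}$ in $f$. This count agrees with a result of Burlakov and Seslavina (2011): for any irrational $\alpha/2\pi$ equation \eqref{eq:conj} has a formal solution, and the Taylor coefficients of $f$ are computed as functions of $\lambda$. The question is whether this series is the boundary of an actual table. Conjecture~1 of \cite{LSM} states that for good rotation numbers $\alpha/2\pi$ the function $f$ is real-analytic in a neighborhood of zero. The word ``good'' is not defined there; the numerical model case is $\alpha=2\pi g$ with $g$ the golden mean, which is a Diophantine number, and we read ``good'' as ``Diophantine''.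

For $c>0$ and $\tau\ge2$ let $\mathcal D(c,\tau)$ be the class of all $\alpha$ with $|\alpha/2\pi-p/q|\ge c\,q^{-\tau}$ for all integers $p$ and $q\ge1$. The number $\alpha/2\pi$ is \emph{Diophantine} if $\alpha$ lies in one of these classes.

\begin{theorem}\label{thm:dioph}
Let $\alpha/2\pi$ be Diophantine. Then for every real formal solution $(f,\chi)$ of \eqref{eq:conj} the series $f$ has a positive radius of convergence.
\end{theorem}

For $h\in\mathbb C[[s]]$ let $h^*$ be the series with complex conjugate coefficients, and let $\Psi_h$ be the real formal map $\Psi_h(z,\bar z)=\big(z\,h(z\bar z),\,\bar z\,h^*(z\bar z)\big)$. It turns and rescales each circle $|z|=r$, so it commutes with $\rho$.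

\begin{theorem}\label{thm:main}
Let $\alpha/2\pi$ be irrational and $\lambda=e^{i\alpha}$.
\begin{enumerate}
\item[(1)] A real formal solution of \eqref{eq:conj} exists, and $f$ is the same in all real formal solutions.
\item[(2)] If the Brjuno condition
\begin{equation}\label{eq:brjuno}
\sum_{n}2^{-n}\log^+\frac1{\min_{1\le q\le 2^n}|1-\lambda^q|}<\infty
\end{equation}
holds, then $f$ converges and \eqref{eq:conj} has a solution $(f,\chi)$ with $f$ and $\chi$ both real-analytic near $0$. The real formal solutions are the pairs $(f,\chi\circ\Psi_h)$ with arbitrary $h\in\mathbb C[[s]]$, $h(0)\ne0$.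
\item[(3)] For fixed $(c,\tau)$ the radius of convergence of $f$ is bounded below by some $r_0(c,\tau)>0$ for all $\alpha\in\mathcal D(c,\tau)$. On this class $f$ depends continuously on $\alpha$, uniformly on compact subsets of $|x|<r_0$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:dioph} follows from parts (1) and (2). Indeed, let $d_q$ be the distance from $q\alpha/2\pi$ to $\mathbb Z$. For $\alpha\in\mathcal D(c,\tau)$,
\begin{equation}\label{eq:dioph}
|1-\lambda^q|=2\sin(\pi d_q)\ge4d_q\ge4c\,q^{1-\tau},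
\end{equation}
so the $n$th term of \eqref{eq:brjuno} is at most $2^{-n}\big(\log^+\frac1{4c}+(\tau-1)n\log2\big)$.

The problem asks about $f$ and not about $\chi$ for a reason: if $\chi$ is analytic and $\chi\circ\Psi_h$ converges, then so does $\Psi_h=\chi^{-1}\circ(\chi\circ\Psi_h)$; thus $\chi\circ\Psi_h$ diverges whenever $h$ does, while $f$ is the same convergent series in all solutions. We do not prove divergence of $f$ for any $\alpha$ that violates \eqref{eq:brjuno}; whether the Brjuno condition is necessary is left open here.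

\medskip\noindent\textbf{The difficulty and the method.}
The recursion for the coefficients has two kinds of divisors. The coefficients of $\chi$ are divided by the numbers $1-\lambda^q$, which an arithmetic condition on $\alpha$ controls. The coefficient of $x^{2k}$ in $f$ is divided by the mean value of $\cos^{2k}\theta$, which is at least $\frac12k^{-1/2}$ and cannot by itself change a radius of convergence. One would therefore guess convergence. The obstacle is that the unknown $f$ is composed with the unknown $\xi=x\circ\chi$. To correct $f$ one has to invert an operator that sends $x^{2k}$ to the average of $\xi^{2k}$ over circles, and a small relative change of $\xi$ is amplified exponentially in $k$. We use the freedom $\Psi_h$ to impose $\xi=r$ at the point $z=\bar z=r$, and we make $\xi$ symmetric in $z$ and $\bar z$. For large $k$ the average of $\xi^{2k}$ over $|z|=r$ concentrates at $z=\pm r$, where the normalization makes $\xi$ agree with $u$ to second order. This yields an inverse whose bound does not depend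 on $k$ (Lemma~\ref{lem:inv}). The rest is an iteration in which each step raises the order of vanishing of the error from $N$ to $2N-1$ and uses only the divisors $1-\lambda^q$ with $|q|\le 2N$. The Schwarz lemma converts the gain in order into a gain in size, and the Brjuno condition is what makes the required losses of radius summable.

\section{A scalar difference equation}\label{sec:scalar}

\subsection*{Series in $z$ and $w$}
We write $w=\bar z$, treat $z,w$ as independent variables, and put $u=(z+w)/2$, $s=zw$. For a series $h=\sum h_{jk}z^jw^k$ define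
\[
h_\pm(z,w)=h(\lambda^{\pm1}z,\lambda^{\mp1}w),\qquad (\iota h)(z,w)=h(w,z),\qquad h^*=\sum\overline{h_{jk}}\,z^jw^k,\qquad \langle h\rangle=\sum_kh_{kk}s^k .
\]
Thus $h_+=h\circ\rho$, and the shift $h\mapsto h_\pm$ multiplies $z^jw^k$ by $\lambda^{\pm(j-k)}$. We call $h$ \emph{symmetric} if $\iota h=h$; \emph{odd} and \emph{even} refer to the total degree. The series $h$ is \emph{real-valued} (on the real plane $w=\bar z$) if $h^*=\iota h$; in particular a symmetric series with real coefficients is real-valued. For convergent $h$ the series $\langle h\rangle$ is the average over rotations,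
\begin{equation}\label{eq:avg}
\langle h\rangle(zw)=\frac1{2\pi}\int_0^{2\pi}h(e^{i\theta}z,e^{-i\theta}w)\,d\theta ,
\end{equation}
for complex $z,w$. Let $X_1=z\partial_z$, $X_2=w\partial_w$, $X=X_1+X_2$, so that $Xs^k=2ks^k$, and let $\mathfrak m^n$ be the set of power series of order at least $n$ in the total degree. The same notation is used in $z^{-1}\mathbb C[[z,w]]$ and $w^{-1}\mathbb C[[z,w]]$, where ``order at least $n$'' means that only monomials with $j+k\ge n$ occur. Checking on monomials gives
\begin{equation}\label{eq:rules}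
\begin{gathered}
\langle h_\pm\rangle=\langle\iota h\rangle=\langle h\rangle,\qquad \langle k(s)h\rangle=k(s)\langle h\rangle,\qquad\langle Xh\rangle=X\langle h\rangle,\\
\iota(h_\pm)=(\iota h)_\mp,\qquad (h_\pm)^*=(h^*)_\mp,\qquad X_i(h_\pm)=(X_ih)_\pm .
\end{gathered}
\end{equation}
The shifts, $\iota$ and $*$ respect products and substitution into series with real coefficients. In particular we may sum by parts: $\langle g\,h_+\rangle=\langle(g\,h_+)_-\rangle=\langle g_-h\rangle$. Finally put
\[
\kappa=\frac{1-\cos\alpha}2\in(0,1),\qquad \gamma_k=\frac{\langle u^{2k}\rangle}{s^k}=\frac1{2\pi}\int_0^{2\pi}\cos^{2k}\theta\,d\theta=4^{-k}\binom{2k}k\ge\frac1{2\sqrt k}\quad(k\ge1).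
\]
The inequality follows by induction from $\gamma_1=\frac12$ and $(\gamma_{k+1}/\gamma_k)^2=\frac{(2k+1)^2}{4(k+1)^2}\ge\frac k{k+1}$.

\subsection*{The length of a chord}
Let
\[
L(x,y)=\sqrt{(x-y)^2+(f(x)+f(y))^2},\qquad L(0,0)=1,
\]
be the distance from $P=(x,f(x))$ on the lower arc to $P'=(y,-f(y))$ on the upper arc, and let $d$ be the unit vector from $P$ to $P'$. Subscripts $1,2$ denote partial derivatives. Moving $P$ gives $L_1=-d\cdot(1,f'(x))=-\cos\vartheta_1\sqrt{1+f'(x)^2}$. Moving $P'$ gives $L_2=d\cdot(1,-f'(y))$. The reflection at $P'$ preserves the tangential component of $d$, and the mirror map is an isometry that takes $(1,-f'(y))$ to $(1,f'(y))$; hence $L_2=\cos\vartheta_2\sqrt{1+f'(y)^2}$, where $\vartheta_2$ is the angle of the image under $T$. We therefore use the coordinates $(x,Y)$ with $Y=\cos\vartheta\sqrt{1+f'(x)^2}$. At $o=(0,0)$ one has $dx=d\sigma$ and $dY=-d\vartheta$, so this is a coordinate change, analytic if $f$ is analytic and formal otherwise. In these coordinates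
\begin{equation}\label{eq:gen}
T(x_1,Y_1)=(x_2,Y_2)\iff Y_1=-L_1(x_1,x_2),\quad Y_2=L_2(x_1,x_2).
\end{equation}
If $f=-\frac12+\kappa'x^2+O(x^4)$, then $L=1+\frac12(x-y)^2-\kappa'(x^2+y^2)+O(4)$ and
\begin{equation}\label{eq:L1}
L_1(x,y)=(1-2\kappa')x-y+O(3).
\end{equation}
Since $L_{12}(0,0)=-1$, the implicit function theorem, analytic or formal, solves the first equation in \eqref{eq:gen} uniquely for $x_2$, so \eqref{eq:gen} defines the germ $T$. Its linear part is $x_2=(1-2\kappa')x_1+Y_1$, $Y_2=(1-2\kappa')x_2-x_1$, which has determinant $1$ and trace $2(1-2\kappa')$.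

\begin{lemma}\label{lem:red}
\emph{(a)} Let $(f,\chi)$ be a real formal solution of \eqref{eq:conj} and $\xi=x\circ\chi$. Then
\begin{equation}\label{eq:EL}
L_1(\xi,\xi_+)+L_1(\xi,\xi_-)=0,
\end{equation}
the linear part of $\xi$ is $\beta z+\bar\beta w$ with $\beta\ne0$, and $f=-\frac12+\kappa x^2+O(x^4)$.

\emph{(b)} Let $f=-\frac12+\kappa x^2+O(x^4)$ and let $\xi$ be a real-valued solution of \eqref{eq:EL} with linear part $u$. Then $\chi=(\xi,-L_1(\xi,\xi_+))$, in the coordinates $(x,Y)$, solves \eqref{eq:conj}, and $\chi$ is real-analytic if $f$ and $\xi$ are.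
\end{lemma}

\begin{proof}
By \eqref{eq:gen}, $\chi=(\xi,\upsilon)$ satisfies \eqref{eq:conj} if and only if $\upsilon=-L_1(\xi,\xi_+)$ and $\upsilon_+=L_2(\xi,\xi_+)$. Shifting the second equation back and using the symmetry of $L$, we write it as $\upsilon=L_2(\xi_-,\xi)=L_1(\xi,\xi_-)$. So \eqref{eq:conj} holds if and only if $\upsilon=-L_1(\xi,\xi_+)$ and \eqref{eq:EL} holds.

(a) The linear part $\xi^{(1)}$ of $\xi$ is a real linear form, nonzero because $\chi$ has invertible linear part; so $\xi^{(1)}=\beta z+\bar\beta w$ with $\beta\neq0$. It satisfies $\xi^{(1)}_++\xi^{(1)}_-=2\cos\alpha\,\xi^{(1)}$, and by \eqref{eq:L1} the linear part of \eqref{eq:EL} is $2(1-2\kappa'-\cos\alpha)\xi^{(1)}=0$. Hence $\kappa'=\kappa$.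

(b) The series $\xi$ and $\xi_+=\xi\circ\rho$ are real-valued, hence so is $\upsilon$. By \eqref{eq:L1} the linear part of $\upsilon$ is $u_+-\cos\alpha\,u=-\sin\alpha\,v$, so the linear part of $\chi$ is invertible because $\sin\alpha\ne0$.
\end{proof}

Equation \eqref{eq:EL} says that the middle one of three consecutive reflection points is a critical point of the total length of the two chords.

\subsection*{Scaling}
We want to work on the unit polydisc with an equation that is close to one we can solve. For $\epsilon\in(0,1]$ write $f(x)=-\frac12+\epsilon F(x/\sqrt\epsilon)$ with $F(0)=0$. Then $\big(L(\sqrt\epsilon x,\sqrt\epsilon y)-1\big)/\epsilon=\ell(x,y)$, where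
\[
\ell(x,y)=G\big(x-y,F(x)+F(y)\big),\qquad G(t,S)=G_\epsilon(t,S)=\epsilon^{-1}\Big(\sqrt{(1-\epsilon S)^2+\epsilon t^2}-1\Big).
\]
The function $G$ is even in $t$, $G(0,S)=-S$ and $G_{tt}(0,0)=1$; $\ell$ is symmetric, and it is even under $(x,y)\mapsto(-x,-y)$ because $F$ is even. Put
\[
E(F,\xi)=E_\epsilon(F,\xi)=\ell_1(\xi,\xi_+)+\ell_1(\xi,\xi_-),\qquad \ell_1(x,y)=G_t+G_S\,F'(x).
\]
For $\epsilon=1$ we have $F=f+\frac12$, $\ell=L-1$, and $E_1=0$ is \eqref{eq:EL}. If $F^\epsilon(x)=\epsilon^{-1}F(\sqrt\epsilon x)$ and $\xi^\epsilon(z,w)=\epsilon^{-1/2}\xi(\sqrt\epsilon z,\sqrt\epsilon w)$, then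
\begin{equation}\label{eq:scale}
E_\epsilon(F^\epsilon,\xi^\epsilon)(z,w)=\epsilon^{-1/2}E_1(F,\xi)(\sqrt\epsilon z,\sqrt\epsilon w).
\end{equation}
The scaling fixes $\kappa x^2$ and $u$. As $\epsilon\to0$, $G_\epsilon\to\frac12t^2-S$, the equation becomes $2\xi-\xi_+-\xi_--2F'(\xi)=0$, and $(\kappa x^2,u)$ solves it exactly.

\subsection*{Linearization}
Fix $\epsilon\in(0,1]$, an even series $F=\kappa x^2+O(x^4)$ and a series $\xi$ with $\xi(0)=0$ and linear part $u$. A superscript $\pm$ on $G$ or on its derivatives denotes evaluation at $(\xi-\xi_\pm,F(\xi)+F(\xi_\pm))$. Put $a=\ell_{12}(\xi,\xi_+)$ and $b=\ell_{11}(\xi,\xi_+)+\ell_{11}(\xi,\xi_-)$; by symmetry $a_-=\ell_{12}(\xi_-,\xi)=\ell_{12}(\xi,\xi_-)$. The derivatives of $E$ with respect to $\xi$ and to $F$ are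
\begin{align}
D\eta&=a\,\eta_++b\,\eta+a_-\eta_-,\label{eq:D}\\
\Phi\phi&=\sum_\pm\Big[\big(G_{tS}^\pm+G_{SS}^\pm F'(\xi)\big)\big(\phi(\xi)+\phi(\xi_\pm)\big)+G_S^\pm\,\phi'(\xi)\Big].\label{eq:Phi}
\end{align}
At the origin $a=-1$, $b=2\cos\alpha$, $G_S^\pm=-1$. The leading part of $D$ is therefore
\begin{equation}\label{eq:D0}
D_0\eta=2\cos\alpha\,\eta-\eta_+-\eta_-,\qquad D_0z^jw^k=2\big(\cos\alpha-\cos(j-k)\alpha\big)z^jw^k .
\end{equation}
For irrational $\alpha/2\pi$ the eigenvalue vanishes if and only if $j-k=\pm1$.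

\begin{lemma}\label{lem:taylor}
Let $n\ge2$, $\phi=O(x^{n+1})$ even, $\eta\in\mathfrak m^n$. Then
\[
E(F+\phi,\xi+\eta)-E(F,\xi)-D\eta-\Phi\phi\in\mathfrak m^{2n-1},
\]
$D\eta+\Phi\phi\in\mathfrak m^n$, and its part of degree $n$ is that of $D_0\eta-2\phi'(u)$.
\end{lemma}

\begin{proof}
We have $E=\mathcal P(\mathbf q)$, where $\mathbf q=\big(\xi,\xi_+,\xi_-,F(\xi),F(\xi_+),F(\xi_-),F'(\xi)\big)$ has components without constant term and $\mathcal P$ is a fixed convergent power series in seven variables. Let $\Delta$ be the increment of $\mathbf q$. Its first three components are $\eta,\eta_\pm$. Next,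
\[
(F+\phi)(\xi+\eta)-F(\xi)=F'(\xi)\eta+\phi(\xi)+\big[F(\xi+\eta)-F(\xi)-F'(\xi)\eta\big]+\big[\phi(\xi+\eta)-\phi(\xi)\big].
\]
The first bracket is a multiple of $\eta^2$. The second is $\eta$ times a series of order at least $n$, since $(\phi(x+y)-\phi(x))/y$ has order at least $n$ in $(x,y)$. Both lie in $\mathfrak m^{2n}$, and shifting gives the same for $\xi_\pm$. For the last component the same formula holds with $F',\phi'$ in place of $F,\phi$; now $\phi'=O(x^n)$, and the second bracket lies in $\mathfrak m^{2n-1}$. So $\Delta=\Delta^{\xi}+\Delta^F$ modulo $\mathfrak m^{2n-1}$, where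
\[
\Delta^\xi=\big(\eta,\eta_+,\eta_-,F'(\xi)\eta,F'(\xi_+)\eta_+,F'(\xi_-)\eta_-,F''(\xi)\eta\big),\quad \Delta^F=\big(0,0,0,\phi(\xi),\phi(\xi_+),\phi(\xi_-),\phi'(\xi)\big).
\]
All components of $\Delta$ lie in $\mathfrak m^n$, so $\mathcal P(\mathbf q+\Delta)-\mathcal P(\mathbf q)-\mathcal P'(\mathbf q)\Delta\in\mathfrak m^{2n}$ by Taylor's formula. By the chain rule $\mathcal P'(\mathbf q)\Delta^\xi=D\eta$ and $\mathcal P'(\mathbf q)\Delta^F=\Phi\phi$. The last claim follows from the values of $a,b,G_S^\pm$ at the origin, because $\phi(\xi),\phi(\xi_\pm)\in\mathfrak m^{n+1}$.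
\end{proof}

\subsection*{The mean length}
Let $\mathcal L(s)=\langle\ell(\xi,\xi_+)\rangle$. For $\epsilon=1$, $1+\mathcal L(r^2)$ is the mean length of the chords parametrized by the circle $|z|=r$.

\begin{lemma}\label{lem:mean}
For every symmetric series $k(x,y)$,
\[
X\langle k(\xi,\xi_+)\rangle=\big\langle\big(k_1(\xi,\xi_+)+k_1(\xi,\xi_-)\big)X\xi\big\rangle .
\]
In particular $X\mathcal L=\langle E\,X\xi\rangle$.
\end{lemma}

\begin{proof}
By \eqref{eq:rules} the left side is $\langle k_1(\xi,\xi_+)X\xi\rangle+\langle k_2(\xi,\xi_+)(X\xi)_+\rangle$. Summation by parts turns the second term into $\langle k_2(\xi_-,\xi)X\xi\rangle=\langle k_1(\xi,\xi_-)X\xi\rangle$.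
\end{proof}

Since $\mathcal L(0)=0$, a solution of $E=0$ has $\mathcal L=0$: on every invariant curve the mean length of a chord is exactly $1$. This is one equation for one function of $s$, and it is the equation that will determine $F$.

\section{The cubic terms by hand}\label{sec:cubic}

Take $\epsilon=1$ and look for a solution $F=\kappa x^2+\phi_2x^4+\cdots$, $\xi=u+\eta_2+\eta_3+\cdots$ with $\eta_n$ homogeneous of degree $n$. The series $E(\kappa x^2,u)$ is odd and its linear part is $D_0u=0$; let $E_3$ be its cubic part. Lemma~\ref{lem:taylor} with $n=2$ gives $D_0\eta_2=0$, hence $\eta_2=0$ because $j-k$ is even in degree $2$. With $n=3$ and $2\phi'(u)=8\phi_2u^3+\cdots$ it gives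
\begin{equation}\label{eq:cubic}
D_0\eta_3+E_3-\phi_2(z+w)^3=0 .
\end{equation}
From $G_1=-S+\frac{t^2}{2(1-S)}-\frac{t^4}{8(1-S)^3}+\cdots$ the quartic part of $\ell$ for $F=\kappa x^2$ is $\frac12t^2S-\frac18t^4$ with $t=x-y$, $S=\kappa(x^2+y^2)$, so
\[
E_3=\sum_\pm\Big[\kappa t(x^2+y^2)+\kappa xt^2-\tfrac12t^3\Big]_{x=u,\;y=u_\pm}=e_{30}(z^3+w^3)+e_{21}(z^2w+zw^2);
\]
the symmetric form holds because $\iota$ exchanges $u_+$ and $u_-$.

\emph{The coefficient $e_{30}$.} Put $w=0$, so $x=z/2$, $y=\lambda^{\pm1}z/2$. Since $(1-\lambda)(1+\lambda^2)+(1-\lambda)^2=2-3\lambda+2\lambda^2-\lambda^3$, we get $8e_{30}=2\kappa\operatorname{Re}(2-3\lambda+2\lambda^2-\lambda^3)-\operatorname{Re}(1-\lambda)^3$. The formulas for $\cos2\alpha$ and $\cos3\alpha$ give $2\operatorname{Re}(2-3\lambda+2\lambda^2-\lambda^3)=8\cos^2\alpha\,(1-\cos\alpha)=16\kappa\cos^2\alpha$ and $\operatorname{Re}(1-\lambda)^3=-2(1-\cos\alpha)^2(1+2\cos\alpha)=-8\kappa^2(1+2\cos\alpha)$. So $e_{30}=\kappa^2(1+2\cos\alpha+2\cos^2\alpha)$.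

\emph{The coefficient $e_{21}$.} We use the mean length. For $z=re^{i\theta}$, $w=re^{-i\theta}$, $\psi=\theta+\alpha/2$, $x=u$, $y=u_+$ one has $t^2=4\kappa r^2\sin^2\psi$ and $S=\kappa r^2(1+\cos\alpha\cos2\psi)$. The averages are $\langle\frac12t^2S\rangle=\kappa^2(1-\frac12\cos\alpha)s^2$ and $\langle\frac18t^4\rangle=\frac34\kappa^2s^2$, so $\mathcal L=\frac14\kappa^2(1-2\cos\alpha)s^2+\cdots$. Lemma~\ref{lem:mean} in degree $4$ reads $4\cdot\frac14\kappa^2(1-2\cos\alpha)s^2=\langle E_3u\rangle=e_{21}s^2$, that is, $e_{21}=\kappa^2(1-2\cos\alpha)$.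

Now compare coefficients in \eqref{eq:cubic}. Three things happen, and they happen again in every odd degree.

\emph{The resonant monomial determines the table.} $D_0$ annihilates $z^2w$, so $e_{21}=3\phi_2$ and
\[
f=-\tfrac12+\kappa x^2+\tfrac13\kappa^2(4\kappa-1)x^4+\cdots .
\]
The table is not an ellipse: the lower arc of $x^2/A^2+4y^2=1$ is $-\frac12+\kappa x^2+\kappa^2x^4+\cdots$ with $\kappa=1/(4A^2)$, and $\frac13(4\kappa-1)=1$ only for $\kappa=1$.

\emph{The other monomials are divided by eigenvalues of $D_0$.} The eigenvalue at $z^3$ is $2(\cos\alpha-\cos3\alpha)=8\cos\alpha\sin^2\alpha$, and $e_{30}-\phi_2=\frac23\kappa^2(1+\cos\alpha)(1+3\cos\alpha)$. The coefficient of $z^3$ and of $w^3$ in $\eta_3$ is therefore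
\[
\eta_{30}=-\frac{\kappa\,(1+3\cos\alpha)}{24\cos\alpha}.
\]

\emph{The resonant coefficient of $\xi$ is free.} We may add $\beta z^2w+\bar\beta zw^2$ to $\eta_3$; this is the freedom $\Psi_h$. The choice $\beta=-\eta_{30}$ gives $\eta_3=\eta_{30}(z-w)^2(z+w)$, which vanishes to second order on the diagonal $z=w$. This is the normalization used in the proof.

\begin{remark}
Some condition on $\alpha$ is needed even for formal solvability. Let $\alpha=\pi/2$. Lemma~\ref{lem:red}(a) still holds, the linear part of $\xi$ can still be made equal to $u$ by a constant $h$, and $D_0$ is invertible in degree $2$, so \eqref{eq:cubic} is still necessary. But $D_0$ annihilates all cubic monomials and $e_{30}=e_{21}=\frac14$, so \eqref{eq:cubic} requires both $\phi_2=\frac14$ and $3\phi_2=\frac14$. No formal solution exists.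
\end{remark}

\section{Uniqueness of the table}\label{sec:unique}

From now on $\alpha/2\pi$ is irrational.

\begin{proposition}\label{prop:unique}
If $(f,\chi)$ and $(\hat f,\hat\chi)$ are real formal solutions of \eqref{eq:conj}, then $\hat f=f$ and $\hat\chi=\chi\circ\Psi_h$ for some $h\in\mathbb C[[s]]$ with $h(0)\ne0$. Conversely, $(f,\chi\circ\Psi_h)$ is a real formal solution for every such $h$.
\end{proposition}

\begin{proof}
The converse holds because $\Psi_h$ is real, commutes with $\rho$, and has invertible linear part when $h(0)\neq0$.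

Let $\epsilon=1$, $F=f+\frac12$, $\hat F=\hat f+\frac12$, $\xi=x\circ\chi$, $\hat\xi=x\circ\hat\chi$. By Lemma~\ref{lem:red}(a), $E(F,\xi)=E(\hat F,\hat\xi)=0$ and both $F$ and $\hat F$ begin with $\kappa x^2$. Suppose that $\phi=\hat F-F=\phi_kx^{2k}+\cdots$ with $k\ge2$, $\phi_k\ne0$. We are free to compose $\chi$ and $\hat\chi$ with maps $\Psi_h$. If the linear part of $\xi$ is $\beta z+\bar\beta w$, the constant $h=1/(2\beta)$ turns it into $u$; so let both linear parts be $u$, and put $\eta=\hat\xi-\xi\in\mathfrak m^2$.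

We first arrange that $\eta\in\mathfrak m^{2k-1}$. Suppose that $\eta$ has order $j$ with $2\le j<2k-1$ and leading part $\eta_j$. Lemma~\ref{lem:taylor} with $n=j$ gives $D_0\eta_j=0$, since $2j-1>j$ and $\phi'(u)$ has order $2k-1>j$. By \eqref{eq:D0}, and because $\eta_j$ is real-valued, $j=2l+1$ and $\eta_j=(\beta z+\bar\beta w)s^l$ with $l\ge1$. Replace $\hat\chi$ by $\hat\chi\circ\Psi_h$ with $h=1-2\beta s^l$. Then $u\circ\Psi_h=u-\eta_j$, while the terms of $\hat\xi$ of degree at least $2$ change only in degrees at least $2+2l>j$. So the order of $\eta$ increases, and finitely many such steps give $\eta\in\mathfrak m^{2k-1}$.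

Lemma~\ref{lem:taylor} with $n=2k-1$ now gives $D_0\eta_{2k-1}=4k\phi_ku^{2k-1}$. Multiply by $u$ and average. Summation by parts gives $\langle uD_0\eta_{2k-1}\rangle=\langle\eta_{2k-1}D_0u\rangle=0$, so $4k\phi_k\gamma_ks^k=0$, a contradiction. Hence $\hat f=f$.

Both original maps $\chi,\hat\chi$ therefore conjugate $\rho$ to the same $T$, and $\Psi=\chi^{-1}\circ\hat\chi$ is a real formal map that commutes with $\rho$. If $\sum\Psi_{jk}z^jw^k$ is its $z$-component, then $(\lambda^{j-k}-\lambda)\Psi_{jk}=0$, so only the monomials $zs^l$ occur. Thus the $z$-component is $zh(s)$, the $w$-component is its conjugate $wh^*(s)$, and $h(0)\ne0$ by invertibility.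
\end{proof}

It remains to construct \emph{one} solution, and under the Brjuno condition one with convergent $f$ and $\chi$. We may impose on it any normalization we like.

\section{Doubling the order of the error}\label{sec:step}

In this section everything is formal and $\epsilon\in(0,1]$ is fixed.

\subsection*{The normalized class}
Let $\mathcal A$ be the set of pairs $(F,\xi)$ such that $F=\kappa x^2+O(x^4)$ is even with real coefficients and
\[
\xi=u+(z-w)^2\mu,\qquad \mu\ \text{odd, symmetric, with real coefficients.}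
\]
Equivalently, $\xi$ is odd, symmetric, has real coefficients, and $\xi(r,r)=r$. Indeed, a symmetric series is a series in $u$ and $(z-w)^2$, and its restriction to the diagonal is the part free of $(z-w)^2$. On the circle $z=re^{i\theta}$ such a $\xi$ is an even function of $\theta$ with the values $\pm r$ at $\theta=0,\pi$; so each circle is labeled by the abscissa of its turning points.

For $(F,\xi)\in\mathcal A$ both $\iota$ and $*$ fix $\xi$ and exchange $\xi_+$ and $\xi_-$, by \eqref{eq:rules}. Hence $E$ is symmetric with real coefficients, and so is $\Phi\phi$ for real even $\phi$. Both are odd, because $\ell_1$ and $\xi$ are odd, and $E\in\mathfrak m^3$ because $D_0u=0$.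

\subsection*{How to solve the linearized equation}
By Lemma~\ref{lem:taylor}, if $E\in\mathfrak m^N$ we have to find $\phi$ and $\eta$ with $D\eta=g:=-(E+\Phi\phi)$ modulo $\mathfrak m^{2N-1}$. The operator $D$ is a second order difference operator with variable coefficients, and we know two approximate solutions of the homogeneous equation. Put $p_i=X_i\xi$. Since $X_i$ commutes with the shifts, the chain rule gives
\begin{equation}\label{eq:Dp}
Dp_i=X_iE\qquad(i=1,2).
\end{equation}
Suppose for a moment that $Dp_1=Dp_2=0$. As for a second order differential equation, we vary the constants. The analogue of the Wronskian is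
\begin{equation}\label{eq:W}
W=a(p_1p_{2+}-p_2p_{1+})=zw\,\omega,\qquad \omega=a\big(\lambda^{-1}\xi_z(\xi_w)_+-\lambda\,\xi_w(\xi_z)_+\big),\qquad\omega(0)=\tfrac i2\sin\alpha\ne0 ,
\end{equation}
and it is invariant under the shift, hence a function of $s$. Put $\eta'=Ap_1+Bp_2$ and impose $(A-A_-)p_1+(B-B_-)p_2=0$. Then $D\eta'=-a_-[(A-A_-)p_{1-}+(B-B_-)p_{2-}]$, and solving the two linear equations for the differences turns $D\eta'=g$ into
\[
A-A_-=-gp_2/W,\qquad B-B_-=gp_1/W .
\]
These first order equations are diagonal on monomials, with divisors $1-\lambda^{-(j-k)}$, and they are solvable if and only if $\langle gp_1\rangle=\langle gp_2\rangle=0$. In the class $\mathcal A$ the two conditions coincide by symmetry, and we choose $\phi$ to satisfy the remaining one. For the constant coefficient operator $D_0$ this reduction amounts to the identity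
\[
\frac1{2(\cos\alpha-\cos q\alpha)}=\frac1{4\sin\alpha}\Big(\cot\frac{(q-1)\alpha}2-\cot\frac{(q+1)\alpha}2\Big),
\]
so one small divisor is paid at a time, together with a factor $1/\sin\alpha$.

Four changes turn this into a proof. We replace $W$, which is only approximately a function of $s$, by $\langle W\rangle=s\langle\omega\rangle$. We truncate at the degrees that matter, so that finitely many divisors occur. We use the free summand $m(s)$ in $A$ to restore $\xi(r,r)=r$. And we replace $\eta'$ by its symmetric part.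

\subsection*{The step}
Let $(F,\xi)\in\mathcal A$ and $E=E(F,\xi)\in\mathfrak m^N$ with $N\ge3$ odd. Put $\Gamma=-\frac12(G_S^++G_S^-)$; this series is even and symmetric, has real coefficients, and $\Gamma(0)=1$. Let $\phi=\sum_{k\ge1}\phi_kx^{2k}$ be the solution of
\begin{equation}\label{eq:S1}
\langle\Gamma\,\phi(\xi)\rangle=\tfrac12\mathcal L,\qquad\text{and let}\quad g=-(E+\Phi\phi).
\end{equation}
Since $\langle\Gamma\xi^{2k}\rangle=\gamma_ks^k+O(s^{k+1})$ with $\gamma_k\neq0$, equation \eqref{eq:S1} is a triangular system for the $\phi_k$ and has exactly one solution. Next let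
\begin{equation}\label{eq:S2}
\begin{gathered}
V=-\frac{gp_2}{\langle W\rangle}=-\frac{g\,\xi_w}{z\langle\omega\rangle}=\sum_{j\ge-1,\;k\ge0}V_{jk}z^jw^k,\qquad
\mathring A=\sum_{j\ne k,\;j+k\le2N-3}\frac{V_{jk}}{1-\lambda^{-(j-k)}}\,z^jw^k,\\
m(r^2)=-\tfrac12(\mathring A+\mathring A_-)(r,r),\qquad A=\mathring A+m(zw),\qquad U=\tfrac12(A+A_-),\qquad \eta=Up_1+(\iota U)p_2 .
\end{gathered}
\end{equation}

\begin{proposition}\label{prop:step}
The construction \eqref{eq:S1}--\eqref{eq:S2} gives $\phi=O(x^{N+1})$ and $\eta\in\mathfrak m^N$ with $(F+\phi,\xi+\eta)\in\mathcal A$ and $E(F+\phi,\xi+\eta)\in\mathfrak m^{2N-1}$.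
\end{proposition}

\begin{proof}
\emph{The correction of the table.} By Lemma~\ref{lem:mean}, $X\mathcal L=\langle E\,X\xi\rangle\in\mathfrak m^{N+1}$, and $\mathcal L(0)=0$, so $\mathcal L=O(s^{(N+1)/2})$ and the triangular system gives $\phi=O(x^{N+1})$. The coefficients of the system are real, and $\mathcal L^*=\langle\ell(\xi,\xi_-)\rangle=\langle\ell(\xi_+,\xi)\rangle=\mathcal L$; so $\phi$ is real. Hence $g\in\mathfrak m^N$ is odd and symmetric with real coefficients.

\emph{The solvability conditions.} The series $\dot\ell(x,y)=G_S(x-y,F(x)+F(y))(\phi(x)+\phi(y))$ is symmetric, and by \eqref{eq:Phi} $\Phi\phi=\dot\ell_1(\xi,\xi_+)+\dot\ell_1(\xi,\xi_-)$. Since $G$ is even in $t$, $(G_S^+)_-=G_S^-$. Lemma~\ref{lem:mean} and summation by parts give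
\[
\langle\Phi\phi\,X\xi\rangle=X\big\langle G_S^+(\phi(\xi)+\phi(\xi_+))\big\rangle=X\big\langle(G_S^++G_S^-)\phi(\xi)\big\rangle=-2X\langle\Gamma\phi(\xi)\rangle=-X\mathcal L .
\]
Thus \eqref{eq:S1} cancels the mean length to first order, and $\langle g\,X\xi\rangle=-X\mathcal L+X\mathcal L=0$. Since $\iota g=g$ and $\iota p_1=p_2$, we have $\langle gp_1\rangle=\langle gp_2\rangle$, and $p_1+p_2=X\xi$. Therefore $\langle gp_1\rangle=\langle gp_2\rangle=0$, and $s\langle\omega\rangle\langle V\rangle=-\langle gp_2\rangle$ gives $\langle V\rangle=0$.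

\emph{The new pair lies in $\mathcal A$.} The series $V$ is even and of order at least $N-1\ge2$, hence so is $\mathring A$, and $m$ is a polynomial in $s$ of order at least $(N-1)/2$. So $zA$, $zU$ and $w\,\iota U$ are odd power series in $\mathfrak m^N$, and $\eta=(zU)\xi_z+(w\,\iota U)\xi_w\in\mathfrak m^N$ is odd. It is symmetric because $\iota p_1=p_2$. As $U=\frac12(\mathring A+\mathring A_-)+m(zw)$, the choice of $m$ gives $U(r,r)=(\iota U)(r,r)=0$, so $\eta(r,r)=0$. For reality, $W^*=a_-(p_1p_{2-}-p_2p_{1-})=-W_-$, so $\langle W\rangle^*=-\langle W\rangle$: the coefficients of $\langle\omega\rangle$, and hence those of $V$, are purely imaginary. The coefficients of $\frac12(\mathring A+\mathring A_-)$ are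
\[
\frac12\,\frac{1+\lambda^{-(j-k)}}{1-\lambda^{-(j-k)}}\,V_{jk}=-\frac i2\cot\frac{(j-k)\alpha}2\;V_{jk}\in\mathbb R .
\]
So $m$, $U$ and $\eta$ have real coefficients, and $(F+\phi,\xi+\eta)\in\mathcal A$.

\emph{The Wronskian is almost a function of $s$.} By \eqref{eq:D} and \eqref{eq:Dp},
\[
W-W_-=a(p_1p_{2+}-p_2p_{1+})+a_-(p_1p_{2-}-p_2p_{1-})=p_1Dp_2-p_2Dp_1=zw(\xi_zE_w-\xi_wE_z),
\]
so $\omega-\omega_-\in\mathfrak m^{N-1}$. This says $(1-\lambda^{-(j-k)})\omega_{jk}=0$ for $j+k<N-1$, and since $\lambda^q\ne1$ for $q\ne0$ we get $\omega_{jk}=0$ for $j\neq k$ in these degrees. Hence $W_-/\langle W\rangle=\omega_-/\langle\omega\rangle\in1+\mathfrak m^{N-1}$.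

\emph{The linearized equation.} Since $\langle V\rangle=0$, we have $A-A_-=V+\nu$, where $-\nu$ is the part of $V$ of degree at least $2N-2$. Put $B=\iota(A_-)=(\iota A)_+$. Then $B_-=\iota A$, $wB\in\mathfrak m^N$, and $B-B_-=-\iota(A-A_-)=gp_1/\langle W\rangle-\iota\nu$. The terms with $g$ cancel in
\[
\zeta:=(A-A_-)p_1+(B-B_-)p_2=\nu p_1-(\iota\nu)p_2=(z\nu)\xi_z-(w\,\iota\nu)\xi_w\in\mathfrak m^{2N-1}.
\]
Let $\eta'=Ap_1+Bp_2$. Since $\iota U=\frac12(B+B_-)$, we have $\eta=\eta'-\frac12\zeta$, so $D\eta-D\eta'\in\mathfrak m^{2N-1}$. Moreover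
\[
\eta'_+=Ap_{1+}+Bp_{2+}+\zeta_+,\qquad \eta'_-=Ap_{1-}+Bp_{2-}-(A-A_-)p_{1-}-(B-B_-)p_{2-},
\]
and therefore, by \eqref{eq:Dp},
\[
D\eta'=A\,X_1E+B\,X_2E+a\zeta_+-a_-\big[(A-A_-)p_{1-}+(B-B_-)p_{2-}\big].
\]
Here $A\,X_1E=(zA)E_z$ and $B\,X_2E=(wB)E_w$ lie in $\mathfrak m^{N+(N-1)}$, and $a\zeta_+\in\mathfrak m^{2N-1}$. The last term equals
\[
\frac g{\langle W\rangle}\,a_-(p_{1-}p_2-p_{2-}p_1)-a_-\big(\nu p_{1-}-(\iota\nu)p_{2-}\big)\equiv g\,\frac{W_-}{\langle W\rangle}\equiv g\pmod{\mathfrak m^{2N-1}} .
\]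
So $E+\Phi\phi+D\eta\in\mathfrak m^{2N-1}$, and Lemma~\ref{lem:taylor} with $n=N$ completes the proof.
\end{proof}

Let $N_n=2^{n+1}+1$, so that $N_0=3$ and $N_{n+1}=2N_n-1$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Uniqueness is Proposition~\ref{prop:unique}. For existence take $\epsilon=1$, start from $(\kappa x^2,u)\in\mathcal A$, where $E\in\mathfrak m^{3}$, and apply Proposition~\ref{prop:step} with $N=N_0,N_1,\dots$; we call this the \emph{formal iteration}. The corrections at the step with $N=N_n$ are $O(x^{N_n+1})$ and in $\mathfrak m^{N_n}$, so each coefficient stabilizes, and by Lemma~\ref{lem:taylor} the limit is a pair in $\mathcal A$ with $E\in\mathfrak m^{N_n}$ for all $n$. Lemma~\ref{lem:red}(b) gives a real formal solution of \eqref{eq:conj}.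
\end{proof}

\section{Estimates for one step}\label{sec:est}

Let $\mathbb D_R=\{|x|<R\}$ and $\mathbb D_R^2=\{|z|<R,|w|<R\}$, with sup norms $|\cdot|_R$ and $\|\cdot\|_R$, and let $|F|_{2,R}=|F|_R+|F'|_R+|F''|_R$, $\|\mu\|_{1,R}=\|\mu\|_R+\|\mu_z\|_R+\|\mu_w\|_R$. We use three standard facts about a function $h$ holomorphic on $\mathbb D_R^2$ and $0<R'<R$. \emph{Cauchy estimates:} $|h_{jk}|\le\|h\|_RR^{-j-k}$ and $\|h_z\|_{R'},\|h_w\|_{R'}\le\|h\|_R/(R-R')$; in one variable also $|\phi''|_{R'}\le2|\phi|_R/(R-R')^2$. \emph{Maximum principle:} the maximum of $|h|$ on the closure of $\mathbb D_{R'}^2$ is attained on the torus $|z|=|w|=R'$. \emph{Schwarz lemma:} if $h\in\mathfrak m^n$, then $\|h\|_{R'}\le(R'/R)^n\|h\|_R$; this follows from the one-variable statement applied to $t\mapsto h(tz,tw)$.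

Fix $\beta_0>0$ with $|\sin\alpha|\ge\beta_0$. The letter $C$ denotes constants that depend only on $\beta_0$. Let $0<\epsilon\le\frac1{50}$, $0<c_0\le\frac1{32}$, and for $0<R\le1$ consider the hypothesis
\[
(H_R):\quad(F,\xi)\in\mathcal A,\quad F,\mu\ \text{holomorphic on}\ \mathbb D_R,\ \mathbb D_R^2,\quad|F-\kappa x^2|_{2,R}\le c_0,\quad\|\mu\|_{1,R}\le c_0 .
\]
It implies $(H_{R'})$ for $R'<R$.

\subsection*{The range of $\xi$}
The quantity $\xi-u$ is small but does not tend to zero along the iteration. If $\xi$ enlarged discs by a fixed factor, then composing with $\xi$ would cost a fixed fraction of the radius at every step. In the class $\mathcal A$ it costs nothing.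

\begin{lemma}\label{lem:range}
Under $(H_R)$, $\xi$ and $\xi_\pm$ map $\mathbb D_r^2$ into $\mathbb D_r$ for every $r\le R$.
\end{lemma}

\begin{proof}
Let $r'<R$ and write a point of the torus $|z|=|w|=r'$ as $z=r'e^{i(\beta+\theta)}$, $w=r'e^{i(\beta-\theta)}$ with real $\beta,\theta$. Then $\xi=r'e^{i\beta}\cos\theta-4r'^2e^{2i\beta}\sin^2\theta\,\mu$. Since $4r'|\mu|\le\frac18$ and $\sin^2\theta\le2(1-|\cos\theta|)$,
\begin{equation}\label{eq:range}
|\xi|\le r'\big(|\cos\theta|+\tfrac18\sin^2\theta\big)\le r'\big(1-\tfrac34(1-|\cos\theta|)\big)\le r' .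
\end{equation}
By the maximum principle $|\xi|\le r'$ on the closure of $\mathbb D_{r'}^2$, and every point of $\mathbb D_r^2$ lies in such a closure with $r'<r$. The shifts preserve $\mathbb D_r^2$.
\end{proof}

\subsection*{Bounds on the coefficients}
Write $(1-\epsilon S)^2+\epsilon t^2=1+y$ with $y=\epsilon(t^2-2S+\epsilon S^2)$, and $\sqrt{1+y}=1+\frac y2+y^2\Theta(y)$ with $\Theta$ holomorphic and bounded for $|y|<\frac12$. Then
\[
G=\tfrac12t^2-S+\epsilon\Big(\tfrac12S^2+(t^2-2S+\epsilon S^2)^2\,\Theta(y)\Big).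
\]
For $|t|<3$, $|S|<5$ we have $|y|\le\epsilon(19+25\epsilon)<\frac12$. By the Cauchy estimates, on the convex set $\mathcal K=\{|t|\le2,|S|\le4\}$ the derivatives of $G$ of order at most $2$ differ from those of $\frac12t^2-S$ by at most $C\epsilon$.

\begin{lemma}\label{lem:coef}
Assume $(H_R)$. Then $E,a,\Gamma,\omega$ are holomorphic on $\mathbb D_R^2$, and:
\begin{enumerate}
\item[(i)] $|F'|,|F''|\le3$ on $\mathbb D_R$; $|\xi_z|,|\xi_w|\le\frac34$ and $|X\xi|\le2$ on $\mathbb D_R^2$; the coefficients of $\phi(\xi),\phi(\xi_\pm),\phi'(\xi)$ in \eqref{eq:Phi} are bounded by $C$;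
\item[(ii)] $\|\Gamma-1\|_R\le C\epsilon$ and $\|\langle\omega\rangle(zw)-\frac i2\sin\alpha\|_R\le C(c_0+\epsilon)$;
\item[(iii)] $|\partial_r\Gamma(re^{i\theta},re^{-i\theta})|\le C\epsilon$ for $r\in\mathbb D_R$ and real $\theta$;
\item[(iv)] if $(\tilde F,\tilde\xi)$ also satisfies $(H_R)$, then $\|E(\tilde F,\tilde\xi)-E(F,\xi)\|_R\le C\big(\|\tilde\xi-\xi\|_R+|\tilde F-F|_R+|\tilde F'-F'|_R\big)$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:range}, $F(\xi)$, $F(\xi_\pm)$, $F'(\xi)$, $F'(\xi_\pm)$ are holomorphic on $\mathbb D_R^2$, $|\xi-\xi_\pm|\le2$ and $|F(\xi)+F(\xi_\pm)|\le2(\kappa+c_0)\le4$, so all arguments of $G$ lie in $\mathcal K$. We have $|F'|,|F''|\le2\kappa+c_0\le3$, and $\xi_z-\frac12=2(z-w)\mu+(z-w)^2\mu_z$ is bounded by $4\|\mu\|_{1,R}\le4c_0\le\frac18$; the same holds for $\xi_w$ with $-2(z-w)\mu+(z-w)^2\mu_w$. This and the bounds on $G$ give (i) and the first part of (ii). From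
\[
\ell_{12}(x,y)=-G_{tt}+G_{tS}\big(F'(y)-F'(x)\big)+G_{SS}F'(x)F'(y)
\]
we get $|a+1|\le C\epsilon$, so \eqref{eq:W} gives $|\omega-\frac i2\sin\alpha|\le C(c_0+\epsilon)$ on $\mathbb D_R^2$, and by \eqref{eq:avg} the same bound holds for $\langle\omega\rangle(zw)$. For (iii), the $r$-derivatives of $\xi$ and $\xi_\pm$ are bounded by $\frac32$, so those of $\xi-\xi_\pm$ and $F(\xi)+F(\xi_\pm)$ are bounded by $3$ and $9$, and they enter $\partial_r\Gamma$ with the factors $G_{tS}^\pm$, $G_{SS}^\pm$, which are at most $C\epsilon$. For (iv), both $\xi$ and $\tilde\xi$ take values in the convex set $\mathbb D_R$, so $|\tilde F(\tilde\xi)-F(\xi)|\le|\tilde F(\tilde\xi)-\tilde F(\xi)|+|\tilde F(\xi)-F(\xi)|\le3\|\tilde\xi-\xi\|_R+|\tilde F-F|_R$. The same estimate holds with $\xi_\pm,\tilde\xi_\pm$, and with $F',\tilde F'$ in place of $F,\tilde F$. Since $E=\sum_\pm(G_t^\pm+G_S^\pm F'(\xi))$ and $G_t,G_S$ are bounded and Lipschitz on $\mathcal K$ with constant $C$, (iv) follows.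
\end{proof}

\subsection*{Inverting the averaging operator}
For $\Gamma=1$ and $\xi=u$ equation \eqref{eq:S1} is diagonal, $x^{2k}\mapsto\gamma_ks^k$. We need to know that the actual operator is a small perturbation of the diagonal one, uniformly in $k$. This fails without the normalization: for $\Gamma=1$ and $\xi=u(1+\beta s)$ with $\beta>0$ one has $\langle\xi^{2k}\rangle=\gamma_ks^k(1+\beta s)^{2k}$, and the relative perturbation $(1+\beta s)^{2k}-1$ is unbounded in $k$ on every disc.

\begin{lemma}\label{lem:inv}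
There are $c_0\le\frac1{32}$ and $\epsilon_0\le\frac1{50}$, depending only on $\beta_0$, with the following property. Assume $(H_R)$ with $R\in[\frac12,1]$ and $\epsilon\le\epsilon_0$. Then $|\langle\omega\rangle(zw)|\ge\frac14\beta_0$ on $\mathbb D_R^2$. Moreover, if $0<R'<R$ and $l=\sum_{k\ge1}l_ks^k$ satisfies $\sum|l_k|R'^{2k}<\infty$, then the formal solution $\phi=\sum_{k\ge1}\phi_kx^{2k}$ of $\langle\Gamma\phi(\xi)\rangle=l$ satisfies
\[
\sum_k\gamma_k|\phi_k|R'^{2k}\le2\sum_k|l_k|R'^{2k}.
\]
\end{lemma}

\begin{proof}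
The bound on $\langle\omega\rangle$ follows from Lemma~\ref{lem:coef}(ii) once $C(c_0+\epsilon_0)\le\frac14\beta_0$; we also require $C\epsilon_0\le1$, so that $|\Gamma|\le2$.

Let $z=re^{i\theta}$, $w=re^{-i\theta}$ with $r\in\mathbb D_R$ complex and $\theta$ real. Then $\xi=r\Xi$ with $\Xi=\cos\theta-4\sin^2\theta\;r\mu$, and by \eqref{eq:avg}
\[
\langle\Gamma\xi^{2k}\rangle=s^kh_k(s),\qquad h_k(r^2)=\frac1{2\pi}\int_0^{2\pi}\Gamma\,\Xi^{2k}\,d\theta .
\]
Since $\Gamma$ and $r\mu$ are even in $r$, $h_k$ is holomorphic in $|s|<R^2$, and $h_k(0)=\gamma_k$. We bound $h_k'$. Let $\theta'\in[0,\frac\pi2]$ be the distance from $\theta$ to $\pi\mathbb Z$. As in \eqref{eq:range}, and because $1-\cos\theta'\ge\frac12\theta'^2-\frac1{24}\theta'^4\ge\frac13\theta'^2$,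
\[
|\Xi|\le1-\tfrac34(1-\cos\theta')\le1-\tfrac14\theta'^2\le e^{-\theta'^2/4},\qquad|\partial_r\Xi|\le4\sin^2\theta\,\|\mu\|_{1,R}\le4c_0\theta'^2 .
\]
The factor $\theta'^2$ is the gain from the normalization: differentiating $\Xi^{2k}$ costs a factor $2k$, but the integrand lives on $\theta'\lesssim k^{-1/2}$, where $k\theta'^2$ is bounded. Precisely, with Lemma~\ref{lem:coef}(iii) and $2k-1\ge k$,
\[
|\partial_rh_k(r^2)|\le C\int_0^{\infty}\Big(\epsilon\,e^{-k\theta^2/2}+c_0\,k\,\theta^2e^{-k\theta^2/4}\Big)d\theta\le C(\epsilon+c_0)k^{-1/2}\le2C(\epsilon+c_0)\gamma_k .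
\]
For $\frac14\le|r|<R$ we have $|h_k'(r^2)|=|\partial_rh_k(r^2)|/(2|r|)\le2|\partial_rh_k(r^2)|$, and since $R\ge\frac12$ the maximum principle gives $|h_k'|\le C(\epsilon+c_0)\gamma_k$ on the whole disc $|s|<R^2$.

A bound on the derivative controls the sum of the moduli of the coefficients with no loss of radius. Write $h_k/\gamma_k=1+\sum_{i\ge1}h_{k,i}s^i$. Parseval's identity for $h_k'/\gamma_k$ on the circle $|s|=R'^2$ gives $\sum_ii^2|h_{k,i}|^2R'^{4(i-1)}\le\sup|h_k'/\gamma_k|^2$, so by the Cauchy--Schwarz inequality and $R'\le1$,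
\[
\sum_{i\ge1}|h_{k,i}|R'^{2i}\le\Big(\sum_{i\ge1}i^{-2}\Big)^{1/2}\Big(\sum_{i\ge1}i^2|h_{k,i}|^2R'^{4(i-1)}\Big)^{1/2}\le\frac\pi{\sqrt6}\,C(\epsilon+c_0)\le\frac12
\]
for all $k$, if $c_0$ and $\epsilon_0$ are small. With $\psi=\sum\gamma_k\phi_ks^k$ the equation reads $(I+Q)\psi=l$, where $Q$ is the linear map $s^k\mapsto s^k(h_k/\gamma_k-1)$. On the Banach space of series $\sum_{k\ge1}\psi_ks^k$ with the norm $\sum|\psi_k|R'^{2k}$ the last estimate says $\|Q\|\le\frac12$, so the Neumann series $\sum(-Q)^il$ is a solution of norm at most twice that of $l$. Its coefficients satisfy the triangular system, whose solution is unique, so it is the series $\psi$.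
\end{proof}

From now on $c_0$ and $\epsilon_0$ are those of Lemma~\ref{lem:inv}.

\subsection*{The estimate of the step}
No quadratic bound on the new error is needed. We bound it crudely by the size of the corrections and then gain from its order of vanishing.

\begin{proposition}\label{prop:est}
There is $C_*\ge1$, depending only on $\beta_0$, such that the following holds. Let $0<\epsilon\le\epsilon_0$, $N\ge3$ odd, $R\in[\frac12,1]$, $\delta\in(0,\frac1{14}]$, and let $\Omega\in(0,1]$ satisfy $|1-\lambda^q|\ge\Omega$ for $1\le q\le2N$. Let $(F,\xi)$ satisfy $(H_R)$, $E\in\mathfrak m^N$, $\|E\|_R\le\mathcal E$. Put $\varrho_i=R(1-i\delta)$ and $K=C_*\delta^{-8}/\Omega$. Then the corrections $\phi$ and $\eta=(z-w)^2\Delta\mu$ of Proposition~\ref{prop:step} are holomorphic on $\mathbb D_{\varrho_6}$, $\mathbb D_{\varrho_6}^2$, and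
\[
|\phi|_{2,\varrho_6}\le K\mathcal E,\qquad\|\Delta\mu\|_{1,\varrho_6}\le K\mathcal E .
\]
If moreover $(F+\phi,\xi+\eta)$ satisfies $(H_{\varrho_6})$, then $\|E(F+\phi,\xi+\eta)\|_{\varrho_7}\le K\mathcal E(1-\delta)^{2N-1}$.
\end{proposition}

\begin{proof}
Note that $\varrho_{i+1}/\varrho_i\le1-\delta$ and $\varrho_i-\varrho_{i+1}=R\delta\ge\delta/2$.

\emph{The series $\phi$ and $g$.} Write $\mathcal L=\sum_{k\ge2}\mathcal L_ks^k$. By Lemma~\ref{lem:mean}, \eqref{eq:avg} and Lemma~\ref{lem:coef}(i), $|X\mathcal L|\le2\mathcal E$ for $|s|<R^2$, so $2k|\mathcal L_k|\le2\mathcal ER^{-2k}$ and $\sum|\mathcal L_k|\varrho_1^{2k}\le\mathcal E\sum(1-\delta)^{2k}\le\mathcal E/\delta$. Lemma~\ref{lem:inv} with $l=\frac12\mathcal L$, $R'=\varrho_1$ gives $\sum\gamma_k|\phi_k|\varrho_1^{2k}\le\mathcal E/\delta$. Since $\gamma_k^{-1}\le2k$ and $n(1-\delta)^n\le\sum_{i<n}(1-\delta)^i\le1/\delta$, we get $|\phi|_{\varrho_2}\le\mathcal E\delta^{-2}$, and then $|\phi'|_{\varrho_3}\le C\mathcal E\delta^{-3}$, $|\phi''|_{\varrho_3}\le C\mathcal E\delta^{-4}$.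 By Lemma~\ref{lem:range} and Lemma~\ref{lem:coef}(i), $\|g\|_{\varrho_3}\le\mathcal E+\|\Phi\phi\|_{\varrho_3}\le C\mathcal E\delta^{-3}$.

\emph{The series $\eta$.} The function $zV=-g\xi_w/\langle\omega\rangle$ is holomorphic with $\|zV\|_{\varrho_3}\le C\mathcal E\delta^{-3}$, by Lemma~\ref{lem:inv}. For $j\ge-1$, $k\ge0$, $j+k\le2N-3$ we have $|j-k|\le2N-1$, so all divisors in $\mathring A$ have modulus at least $\Omega$. By the Cauchy estimate $|V_{jk}|\le\|zV\|_{\varrho_3}\varrho_3^{-(j+1+k)}$,
\[
\|z\mathring A\|_{\varrho_4},\ \|z\mathring A_-\|_{\varrho_4}\le\frac{C\mathcal E\delta^{-3}}\Omega\sum_{j\ge-1,\,k\ge0}(1-\delta)^{j+1+k}=\frac{C\mathcal E\delta^{-5}}\Omega=:M .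
\]
Hence $|r\,m(r^2)|=\frac12|(z\mathring A+z\mathring A_-)(r,r)|\le M$ for $|r|<\varrho_4$. If $|z|=|w|<\varrho_4$, choose $r$ with $r^2=zw$; then $|r|=|z|$ and $|z\,m(zw)|=|r\,m(r^2)|\le M$, so $\|z\,m(zw)\|_{\varrho_4}\le M$ by the maximum principle. Thus the normalization costs nothing further: $\|zU\|_{\varrho_4}=\|w\,\iota U\|_{\varrho_4}\le2M$ and $\|\eta\|_{\varrho_4}\le2\cdot2M\cdot\frac34=3M$.

\emph{Division by $(z-w)^2$.} In the coordinates $u$ and $z-w$ the function $\eta$ is even in $z-w$ and vanishes for $z-w=0$, so $\Delta\mu$ is holomorphic on $\mathbb D_{\varrho_4}^2$. Fix $|w|<\varrho_5$. On the circle $|z|=r$ with $\varrho_5<r<\varrho_4$ we have $|\Delta\mu|\le3M/(r-\varrho_5)^2$. The maximum principle in $z$, with $r\to\varrho_4$, gives $\|\Delta\mu\|_{\varrho_5}\le12M\delta^{-2}$, and the Cauchy estimates give $\|\Delta\mu\|_{1,\varrho_6}\le CM\delta^{-3}=C\mathcal E\delta^{-8}/\Omega$. This proves the first two bounds for $C_*$ large.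

\emph{The new error.} By Lemma~\ref{lem:coef}(iv) on the radius $\varrho_6$, $\|E(F+\phi,\xi+\eta)\|_{\varrho_6}\le\mathcal E+C(M+\mathcal E\delta^{-3})\le K\mathcal E$ for $C_*$ large. This function lies in $\mathfrak m^{2N-1}$ by Proposition~\ref{prop:step}, and the Schwarz lemma gives the factor $(\varrho_7/\varrho_6)^{2N-1}\le(1-\delta)^{2N-1}$.
\end{proof}

\section{Convergence under the Brjuno condition}\label{sec:iter}

Each step multiplies the error by $K(1-\delta)^{2N-1}\le Ke^{-\delta N}$. To beat the factor $1/\Omega$ in $K$ we need $\delta N\ge\log(1/\Omega)$, and the losses $\delta$ must have a finite sum. With $N$ doubling at each step, this is the Brjuno condition.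

\subsection*{Parameters}
Let $\Omega_n\in(0,1]$ be numbers with
\begin{equation}\label{eq:Omega}
|1-\lambda^q|\ge\Omega_n\quad(1\le q\le2N_n),\qquad\sum_nN_n^{-1}\log(1/\Omega_{n+1})<\infty .
\end{equation}
Under \eqref{eq:brjuno} one can take $\Omega_n=\min\{1,\min_{1\le q\le2N_n}|1-\lambda^q|\}$, because $2N_{n+1}\le2^{n+4}$ and $N_n^{-1}\le8\cdot2^{-(n+4)}$. Put
\[
\delta_n=N_n^{-1/2}+N_n^{-1}\log(1/\Omega_{n+1}),\qquad K_n=C_*\delta_n^{-8}/\Omega_n .
\]
Then $\sum\delta_n<\infty$. The summand $N_n^{-1/2}$ pays for the power of $\delta$ in $K$: since $\delta_{n+1}\ge N_{n+1}^{-1/2}\ge(2N_n)^{-1/2}$,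
\begin{equation}\label{eq:K}
\log(2K_{n+1})\le\log(2C_*)+4\log(2N_n)+\log(1/\Omega_{n+1})\le N_n\delta_n
\end{equation}
as soon as $\log(2C_*)+4\log(2N_n)\le N_n^{1/2}$. Choose $n_0$ so that this holds for all $n\ge n_0$ and $\sum_{n\ge n_0}\delta_n\le\frac1{14}$. It depends only on $\beta_0$ and the sequence $(\Omega_n)$. Let $R_{n_0}=1$ and $R_{n+1}=R_n(1-7\delta_n)$; then $R_n\ge1-7\sum_{m\ge n_0}\delta_m\ge\frac12$.

\subsection*{The starting pair}
The estimates are useful only from the step $n_0$ on, so we make the first $n_0$ steps formally and then rescale. Let $N=N_{n_0}$. After $n_0$ steps of the formal iteration, $E_1\in\mathfrak m^N$. Drop from $F$ the terms of degree at least $N+1$ and from $\xi$ the terms of degree at least $N$. The resulting polynomials $F^\circ$ and $\xi^\circ=u+(z-w)^2\mu^\circ$ form a pair in $\mathcal A$, because each homogeneous part of $\xi-u$ is odd, symmetric, real and zero on the diagonal. By Lemma~\ref{lem:taylor}, $E^\circ=E_1(F^\circ,\xi^\circ)\in\mathfrak m^N$. Choose $r_1,M_1>0$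 such that $E^\circ$ is holomorphic and bounded by $M_1$ on $\mathbb D_{r_1}^2$. For $\sqrt\epsilon<r_1$ put $F_{n_0}=(F^\circ)^\epsilon$ and $\xi_{n_0}=(\xi^\circ)^\epsilon$, so $\mu_{n_0}(z,w)=\sqrt\epsilon\,\mu^\circ(\sqrt\epsilon z,\sqrt\epsilon w)$. Since $F^\circ-\kappa x^2=O(x^4)$ and $\mu^\circ(0)=0$, and by \eqref{eq:scale} and the Schwarz lemma,
\begin{equation}\label{eq:start}
|F_{n_0}-\kappa x^2|_{2,1}=O(\epsilon),\quad\|\mu_{n_0}\|_{1,1}=O(\epsilon),\quad\|E_\epsilon(F_{n_0},\xi_{n_0})\|_1\le\mathcal E_{n_0}:=\epsilon^{-1/2}M_1\big(\sqrt\epsilon/r_1\big)^N .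
\end{equation}
The constants $c_0,\epsilon_0,C_*,n_0,K_{n_0}$ do not depend on $\epsilon$, and $\mathcal E_{n_0}=O(\epsilon)$ because $N\ge3$. Fix $\epsilon\le\epsilon_0$ so small that the first two quantities in \eqref{eq:start} are at most $c_0/2$ and $2K_{n_0}\mathcal E_{n_0}\le c_0/2$.

\subsection*{Induction}
Define $\mathcal E_{n+1}=K_n\mathcal E_n(1-\delta_n)^{2N_n-1}$ for $n\ge n_0$. By \eqref{eq:K}, $K_{n+1}\mathcal E_{n+1}\le K_{n+1}e^{-\delta_nN_n}K_n\mathcal E_n\le\frac12K_n\mathcal E_n$, so $\sum_{n\ge n_0}K_n\mathcal E_n\le2K_{n_0}\mathcal E_{n_0}\le c_0/2$. We claim that for $n\ge n_0$ there are pairs $(F_n,\xi_n)\in\mathcal A$, holomorphic on the radius $R_n$, with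
\[
|F_n-\kappa x^2|_{2,R_n},\ \|\mu_n\|_{1,R_n}\le\frac{c_0}2+\sum_{n_0\le m<n}K_m\mathcal E_m\le c_0,\qquad E(F_n,\xi_n)\in\mathfrak m^{N_n},\qquad\|E(F_n,\xi_n)\|_{R_n}\le\mathcal E_n .
\]
This holds for $n=n_0$. If it holds for $n$, let $(F_{n+1},\xi_{n+1})$ be the pair given by Proposition~\ref{prop:step} and apply Proposition~\ref{prop:est} with $R=R_n$, $\delta=\delta_n$, $N=N_n$, $\Omega=\Omega_n$. On the radius $R_n(1-6\delta_n)$ the corrections have norm at most $K_n\mathcal E_n$, so the new pair satisfies the first bound with the sum extended to $m=n$, and in particular the hypothesis $(H_{R_n(1-6\delta_n)})$. The last part of Proposition~\ref{prop:est} bounds the new error on the radius $R_{n+1}$ by $\mathcal E_{n+1}$.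

\subsection*{The limit}
As $\sum K_n\mathcal E_n<\infty$, the sequences $F_n$ and $\mu_n$ converge in the norms $|\cdot|_{2,1/2}$ and $\|\cdot\|_{1,1/2}$ to holomorphic functions $F$ and $\mu$, and the pair $(F,\xi)$, $\xi=u+(z-w)^2\mu$, satisfies $(H_{1/2})$. By Lemma~\ref{lem:coef}(iv), $E(F_n,\xi_n)\to E(F,\xi)$ uniformly on $\mathbb D_{1/2}^2$, and $\mathcal E_n\to0$ because $K_n\ge1$. So $E_\epsilon(F,\xi)=0$. We undo the scaling: $f(x)=-\frac12+\epsilon F(x/\sqrt\epsilon)$ is even, real on the real axis and holomorphic in $|x|<\sqrt\epsilon/2$, and by \eqref{eq:scale} the function $\sqrt\epsilon\,\xi(z/\sqrt\epsilon,w/\sqrt\epsilon)$ is a real-valued analytic solution of \eqref{eq:EL} with linear part $u$. Lemma~\ref{lem:red}(b) gives a real-analytic $\chi$ that solves \eqref{eq:conj}. By Proposition~\ref{prop:unique}, $f$ is the series in every real formal solution, and these solutions are the pairs $(f,\chi\circ\Psi_h)$. This proves Theorem~\ref{thm:main}(2), and with it Theorem~\ref{thm:dioph}. \qed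

\section{Uniformity on a Diophantine class}\label{sec:unif}

We prove Theorem~\ref{thm:main}(3). Regard $\mathcal D=\mathcal D(c,\tau)$ as a subset of $\mathbb R/2\pi\mathbb Z$. It is defined by the closed conditions $d_q\ge c\,q^{1-\tau}$, $q\ge1$, so it is compact. By \eqref{eq:dioph}, for all $\alpha\in\mathcal D$ we have $|\sin\alpha|=\frac12|1-\lambda^2|\ge2c\,2^{1-\tau}=:\beta_0$, and \eqref{eq:Omega} holds with $\Omega_n=\min\{1,4c(2N_n)^{1-\tau}\}$, since $\log(1/\Omega_{n+1})=O(n)$. With these choices $c_0,\epsilon_0,C_*,\delta_n,K_n,n_0$ depend only on $(c,\tau)$. It remains to make the starting pair uniform.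

\begin{lemma}\label{lem:cont}
For each $n$, every coefficient of the pair obtained after $n$ steps of the formal iteration is a continuous, hence bounded, function of $\alpha\in\mathcal D$.
\end{lemma}

\begin{proof}
This holds for $(\kappa x^2,u)$. Suppose that it holds for $(F,\xi)$ and follow \eqref{eq:S1}--\eqref{eq:S2}. Each coefficient of $E,\Gamma,\mathcal L,\omega$ and $\langle\Gamma\xi^{2k}\rangle$ is a polynomial, independent of $\alpha$, in $\lambda^{\pm1}$ and finitely many coefficients of $F$ and $\xi$. Solving the triangular system \eqref{eq:S1} requires division only by the constants $\gamma_k$. Each coefficient of $1/\langle\omega\rangle$ is a polynomial in coefficients of $\langle\omega\rangle$ and in $1/\omega(0)=2/(i\sin\alpha)$. The remaining operations are polynomial, apart from division by $1-\lambda^q$ with $1\le|q|\le2N$. None of these divisors vanishes on $\mathcal D$.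
\end{proof}

The polynomials $F^\circ,\xi^\circ$ have degree at most $N_{n_0}$ and, by Lemma~\ref{lem:cont}, coefficients bounded on $\mathcal D$. The same holds for $\mu^\circ$, which is obtained from $\xi^\circ-u$ by a fixed linear map between finite-dimensional spaces. So the two $O(\epsilon)$ bounds in \eqref{eq:start} are uniform. Since $F^\circ$ and $\xi^\circ$ vanish at the origin, there is $r_1>0$ such that for all $\alpha\in\mathcal D$ the arguments $(t,S)$ of $G_1$ stay, on $\mathbb D_{r_1}^2$, in a fixed polydisc on which $G_1$ and its first derivatives are holomorphic and bounded; so $r_1$ and $M_1$ are uniform as well. Hence one $\epsilon$ serves the whole class, and the radius of convergence of $f$ is at least $r_0=\sqrt\epsilon/2$.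

For continuity, write $f=-\frac12+\sum f_kx^{2k}$. By uniqueness $f+\frac12$ is the limit of the formal iteration, so each $f_k$ with $2k<N_n$ is a coefficient of the pair obtained after $n$ steps and is continuous on $\mathcal D$ by Lemma~\ref{lem:cont}. From $|F|_{1/2}\le\kappa+c_0\le2$ we get $|f+\frac12|\le2\epsilon$ on $\mathbb D_{r_0}$ and $|f_k|\le2\epsilon r_0^{-2k}$ for all $\alpha\in\mathcal D$. On $|x|\le r<r_0$ the tails of the series are therefore bounded by the tails of $2\epsilon\sum(r/r_0)^{2k}$, uniformly in $\alpha$, and $\alpha\mapsto f$ is continuous in the sup norm on $|x|\le r$. \qed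

\begin{remark}
The hypotheses enter as follows. The mirror symmetry of the table makes $L$ symmetric, which gives the single equation \eqref{eq:EL} and Lemma~\ref{lem:mean}. The evenness of $f$ makes $E$ odd on $\mathcal A$ and leaves one unknown coefficient $\phi_k$ for each power $s^k$ in \eqref{eq:S1}. Irrationality of $\alpha/2\pi$ is used to find the kernel of $D_0$ and the maps commuting with $\rho$, for $\omega(0)\ne0$, and to divide by $1-\lambda^q$. The Brjuno condition is used once, for $\sum\delta_n<\infty$.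
\end{remark}

\begin{thebibliography}{9}

\bibitem{LSM}
\emph{Linear symplectic maps and billiard dynamics},
\texttt{http://www.pdmi.ras.ru/EIMI/2015/hsta/talks/treschev.pdf}

\end{thebibliography}
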